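\title{Extremals for the $k$-plane transform and a sharp affine-invariant inequality}

\begin{abstract}
Let $1\le k\le n-1$, $1<q\le n+1$ and $p=nq/(n-k+kq)$. We compute the norm of the $k$-plane transform from $L^p(\mathbb{R}^n)$ to $L^q$ of the manifold of affine $k$-planes and find all extremal functions. In particular $(a+b|x|^2)^{-\frac12\frac{n-k}{p-1}}$ is extremal, as had been conjectured. The result follows from a stronger sharp inequality, with a mixed norm $L^{nq'}_\theta L^q_w$ on the left, that is invariant under all affine maps. Its maximizers are identified by testing the second variation on the infinitesimal affine motions of the conjectured extremal, and their existence is proved by a compactness argument modulo the affine group.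
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $1\le k\le n-1$. Let $G_{k,n}$ be the Grassmann manifold of $k$-dimensional linear subspaces of $\mathbb{R}^n$, with its unique $O(n)$-invariant Borel probability measure $\gamma=\gamma_{k,n}$, and let $M_{k,n}$ be the set of affine $k$-planes. Each $\pi\in M_{k,n}$ is uniquely $\pi=\theta+w$ with $\theta\in G_{k,n}$ and $w\in\theta^\perp$; we write $\pi=(\theta,w)$. The measure $\mu=\mu_{k,n}$ on $M_{k,n}$ is defined by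
\[
\int_{M_{k,n}}g\,d\mu=\int_{G_{k,n}}d\gamma(\theta)\int_{\theta^\perp}g(\theta,w)\,dw ,
\]
where $dw$ is Lebesgue measure on $\theta^\perp$. The $k$-plane transform of $f:\mathbb{R}^n\to\mathbb{R}$ is
\[
Tf(\pi)=T_{k,n}f(\pi)=\int_\pi f(x)\,dx ,
\]
with $k$-dimensional Lebesgue measure on $\pi$.

If $f$ is replaced by $f(\lambda\,\cdot)$, then $\|f\|_p$ is multiplied by $\lambda^{-n/p}$ and $\|Tf\|_{L^q(\mu)}$ by $\lambda^{-k-(n-k)/q}$. So $T$ can be bounded from $L^p(\mathbb{R}^n)$ to $L^q(\mu)$ only if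
\begin{equation}\label{eq:scaling}
\frac np=k+\frac{n-k}q,\qquad\text{that is,}\qquad p=\frac{nq}{n-k+kq},\qquad p'=\frac n{n-k}\,q' ,
\end{equation}
where primes denote H\"older conjugates. It is known (Oberlin--Stein, Drury, Christ) that under \eqref{eq:scaling} the operator is bounded for every $q\in[1,n+1]$, that is, for $1\le p\le\frac{n+1}{k+1}$. Let $\|T\|_{p,q}$ be its norm, and call $f_0$ \emph{extremal} if $0<\|f_0\|_p<\infty$ and $\|Tf_0\|_{L^q(\mu)}=\|T\|_{p,q}\|f_0\|_p$. For $q=1$ we have $p=1$, and Fubini's theorem gives $\int Tf\,d\mu=\int f$: the norm is $1$ and every nonnegative function is extremal. For $q>1$ the following was conjectured in \cite{conj}.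

\medskip
\noindent\textbf{Conjecture.} \emph{Let $1<q\le n+1$, let $p$ be given by \eqref{eq:scaling}, and let $a,b>0$. Then $f_0(x)=(a+b|x|^2)^{-\frac12\frac{n-k}{p-1}}$ is extremal for $\|T\|_{p,q}$.}
\medskip

We prove this conjecture. All exponents become simple in terms of
\[
m=\frac n{q-1}\ge1 .
\]
Indeed, with $r:=nq'$,
\begin{equation}\label{eq:exponents}
q=\frac{n+m}m,\quad p=\frac{n+m}{k+m},\quad p-1=\frac{n-k}{k+m},\quad \frac qp=\frac{k+m}m>1,\quad r=mq=(n-k)p'=n+m .
\end{equation}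
The endpoint $q=n+1$ is $m=1$. The conjectured extremal is, up to a dilation and a constant factor,
\[
f_*(x)=(1+|x|^2)^{-(k+m)/2}.
\]

\subsection*{Why $f_*$ is the natural guess}
Let $P_\theta$ be the orthogonal projection onto $\theta^\perp$ and let $T^*g(x)=\int g(\theta,P_\theta x)\,d\gamma(\theta)$ be the average of $g$ over the planes through $x$, so that $\int g\,Tf\,d\mu=\int f\,T^*g\,dx$ for $f,g\ge0$. The first variation of $\|Tf\|_{L^q}/\|f\|_p$ vanishes at a positive function $f$ when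
\begin{equation}\label{eq:EL}
T^*\big[(Tf)^{q-1}\big]=\lambda f^{p-1}
\end{equation}
for a constant $\lambda$. Powers of $1+|x|^2$ behave well under both operators. On $\pi=(\theta,w)$ write $x=w+y$ with $y\in\theta$, so that $|x|^2=|w|^2+|y|^2$. The beta integral
\begin{equation}\label{eq:beta}
\int_{\mathbb{R}^d}(\lambda^2+|y|^2)^{-(d+s)/2}\,dy=\kappa_{d,s}\,\lambda^{-s},\qquad \kappa_{d,s}=\pi^{d/2}\,\frac{\Gamma(\frac s2)}{\Gamma(\frac{d+s}2)}\qquad(s,\lambda>0),
\end{equation}
gives $Tf_*=\kappa_{k,m}(1+|w|^2)^{-m/2}$, so $(Tf_*)^{q-1}$ is a multiple of $(1+|w|^2)^{-n/2}$. For this particular power,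
\begin{equation}\label{eq:dualid}
T^*\big[(1+|w|^2)^{-n/2}\big](x)=(1+|x|^2)^{-(n-k)/2}=f_*(x)^{p-1},
\end{equation}
as we show in Section~\ref{sec:affine}. So $f_*$ solves \eqref{eq:EL}. What has to be proved is that this critical point is a global maximum.

\subsection*{Results}
Put
\[
S_q=\left[\frac{\Gamma(\frac m2)^{n-k}\,\Gamma(\frac{n+m}2)^{k}}{\Gamma(\frac{k+m}2)^{n}}\right]^{1/(n+m)} .
\]
Functions that agree almost everywhere are identified.

\begin{theorem}\label{thm:Lq}
Let $1<q\le n+1$. Then $\|T\|_{p,q}=S_q$, and $(a+b|x|^2)^{-\frac12\frac{n-k}{p-1}}$ is extremal for all $a,b>0$. If $q<n+1$, the extremals are exactly the functions $C(a+b|x-x_0|^2)^{-(k+m)/2}$ with $C\ne0$, $a,b>0$, $x_0\in\mathbb{R}^n$. If $q=n+1$, they are exactly the functions $C(1+|A(x-x_0)|^2)^{-(k+1)/2}$ with $C\neq0$, $A\in GL(n)$, $x_0\in\mathbb{R}^n$.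
\end{theorem}

For example, for the X-ray transform in the plane ($n=2$, $k=1$) and $q=3$, $p=\frac32$, the norm is $(\pi/2)^{1/3}$.

The theorem shows that the problem has more symmetry at the endpoint than below it: all affine maps for $q=n+1$, only similarities for $q<n+1$. Our proof needs the full affine group, and we recover it by solving a harder problem. Let
\[
N_f(\theta)=\int_{\theta^\perp}|Tf(\theta,w)|^q\,dw ,\qquad
\|u\|_{X_q}=\|u\|_{L^r_\theta L^q_w}=\Big(\int_{G_{k,n}}\Big(\int_{\theta^\perp}|u|^q\,dw\Big)^{m}d\gamma\Big)^{1/r},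
\]
so that $\|Tf\|_{L^q(\mu)}^q=\int N_f\,d\gamma$ while $\|Tf\|_{X_q}^{r}=\int N_f^m\,d\gamma$. Since $\gamma$ is a probability measure and $m\ge1$,
\begin{equation}\label{eq:compare}
\|u\|_{L^q(\mu)}\le\|u\|_{X_q},
\end{equation}
and $X_{n+1}=L^{n+1}(\mu)$.

\begin{theorem}\label{thm:mixed}
Let $1<q\le n+1$. For all $f\in L^p(\mathbb{R}^n)$,
\[
\|Tf\|_{X_q}\le S_q\|f\|_p .
\]
For $f\ne0$, equality holds if and only if $f(x)=C(1+|A(x-x_0)|^2)^{-(k+m)/2}$ with $C\ne0$, $A\in GL(n)$, $x_0\in\mathbb{R}^n$. For fixed $p,q$ the exponent $r=nq'$ is the largest possible: if $r<R\le\infty$, then $T$ is not bounded from $L^p$ to $L^R_\theta L^q_w$.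
\end{theorem}

The conjecture follows because nothing is lost in \eqref{eq:compare} for a radial function: $N_{f_*}$ is constant.

The proof of Theorem~\ref{thm:mixed} has two independent parts. In Section~\ref{sec:rigid} we show that any maximizer of $\|Tf\|_{X_q}/\|f\|_p$ is an affine image of $f_*$; the idea is shown on the planar endpoint case in Section~\ref{sec:model}. In Section~\ref{sec:exist} we show that a maximizer exists when $q<n+1$. Section~\ref{sec:end} passes to the endpoint by a limit in $q$ and treats the equality cases and the optimality of $r$.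

\section{Tools}\label{sec:tools}

\subsection{Conventions and mixed norms}
All functions are Borel. Since $\int_{\theta^\perp}T1_Z(\theta,w)\,dw=|Z|$ for every $\theta$, changing $f$ on a null set changes $Tf$ only on a $\mu$-null set. The letters $c,C$ denote positive constants that depend only on $n,k,q$ and may change from line to line. We write $\sigma$ for surface measure on a sphere, $S(\theta)$ for the unit sphere of $\theta$, $B(y,\rho)$ for a ball, and $B_\rho=B(0,\rho)$. The group $SO(n)$ acts transitively on $G_{k,n}$, so by uniqueness of the invariant measure the map $O\mapsto O\theta$ sends the Haar probability measure $dO$ of $SO(n)$ to $\gamma$, for every fixed $\theta$.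

Fix $\theta_0$ and a Borel choice of rotations $O_\theta$ with $O_\theta\theta_0=\theta$ (continuous choices exist locally; patch finitely many of them). The map $(\theta,w)\mapsto(\theta,O_\theta w)$ identifies the product $G_{k,n}\times\theta_0^\perp$ with $M_{k,n}$, so the spaces $L^R_\theta L^s_w$ are mixed-norm spaces on a product in the sense of Benedek and Panzone. We use three standard facts about them.
\begin{itemize}
\item \emph{H\"older.} If $u_i\ge0$, $\vartheta_i\ge0$, $\sum\vartheta_i=1$, $\frac1R=\sum\frac{\vartheta_i}{R_i}$ and $\frac1s=\sum\frac{\vartheta_i}{s_i}$, then $\|\prod u_i^{\vartheta_i}\|_{L^RL^s}\le\prod\|u_i\|_{L^{R_i}L^{s_i}}^{\vartheta_i}$. (Apply H\"older's inequality in $w$, then in $\theta$.)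
\item \emph{Duality.} For $1<R,s<\infty$ the space $L^RL^s$ is reflexive with dual $L^{R'}L^{s'}$.
\item \emph{Riesz--Thorin.} A linear operator on simple functions that is bounded from $L^{p_i}$ to $L^{R_i}L^{s_i}$ for $i=0,1$, all exponents in $[1,\infty]$, is bounded from $L^{p_t}$ to $L^{R_t}L^{s_t}$, where the reciprocals of the exponents are interpolated linearly.
\end{itemize}

Of the known $L^p\to L^q$ bounds we use only the \emph{endpoint bound} $T_{j,d}:L^{(d+1)/(j+1)}(\mathbb{R}^d)\to L^{d+1}(M_{j,d})$, for $(j,d)=(k,n)$, $(1,n)$ and, if $k\ge2$, $(k-1,n-1)$.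

\begin{lemma}\label{lem:bounded}
For $1<q\le n+1$, $T$ is bounded from $L^p$ to $X_q$.
\end{lemma}

\begin{proof}
As $q$ varies, $1/p$ and $1/r$ are affine functions of $1/q$:
\begin{equation}\label{eq:affexp}
\frac1p=\frac kn+\frac{n-k}n\cdot\frac1q,\qquad \frac1r=\frac1n\Big(1-\frac1q\Big).
\end{equation}
At $q=1$ this gives $(p,r)=(1,\infty)$, and $T:L^1\to L^\infty_\theta L^1_w$ has norm at most $1$ by Fubini's theorem. At $q=n+1$ it gives $(p,r)=(\frac{n+1}{k+1},n+1)$, the endpoint bound. Interpolation gives the bound for simple functions and monotone convergence for all $f\ge0$. For general $f\in L^p$ we have $T|f|<\infty$ a.e.\ and $|Tf|\le T|f|$.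
\end{proof}

Let $K_q$ be the norm of $T:L^p\to X_q$. A \emph{maximizer} is a function $f\neq0$ with $\|Tf\|_{X_q}=K_q\|f\|_p$. Because $|Tf|\le T|f|$, nonnegative functions suffice to compute $K_q$.

\subsection{Averages over planes}
The Blaschke--Petkantschin formulas \cite{SW} integrate over a tuple of points by first choosing the plane that they span. For $H\ge0$ and $1\le j\le d-1$,
\begin{align}
\int_{(\mathbb{R}^d)^j}H&=c\int_{G_{j,d}}d\gamma_{j,d}(\theta)\int_{\theta^j}H\,\Delta^{d-j},\label{eq:BPlin}\\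
\int_{(\mathbb{R}^d)^{j+1}}H&=c\int_{M_{j,d}}d\mu_{j,d}(\pi)\int_{\pi^{j+1}}H\,\Delta^{d-j},\label{eq:BPaff}
\end{align}
where $\Delta$ is the $j$-volume of the parallelepiped spanned by the $j$ vectors in \eqref{eq:BPlin} and of the simplex spanned by the $j+1$ points in \eqref{eq:BPaff}. For $A\in GL(n)$ and a subspace $\theta$, let $J_A(\theta)$ be the factor by which $A|_\theta:\theta\to A\theta$ multiplies volume.

\begin{lemma}\label{lem:avg}
\begin{enumerate}
\item[(a)] For $\phi\ge0$ on $\mathbb{R}^n$, $\int_{G_{k,n}}d\gamma\int_\theta\phi(z)\,dz=c\int_{\mathbb{R}^n}\phi(z)|z|^{k-n}\,dz$. In particular $T^*TF=c\,|x|^{k-n}*F$ wherever the convolution converges absolutely.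
\item[(b)] The function $\Theta_\rho(x)=\gamma\{\theta:|P_\theta x|\le\rho\}$ satisfies $\Theta_\rho(x)\le C\min(1,(\rho/|x|)^{n-k})$, and $\Theta_\rho\in L^{p'}(\mathbb{R}^n)$.
\item[(c)] For $1\le j\le n-1$, $A\in GL(n)$ and $\Phi\ge0$ on $G_{j,n}$,
\[
\int\Phi(A\theta)J_A(\theta)^{-n}\,d\gamma_{j,n}(\theta)=|\det A|^{-j}\int\Phi\,d\gamma_{j,n}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In polar coordinates on $\theta$ the left side is $\int_0^\infty t^{k-1}\int d\gamma\int_{S(\theta)}\phi(t\xi)\,d\sigma\,dt$. The functional $\psi\mapsto\int d\gamma\int_{S(\theta)}\psi\,d\sigma$ is a finite $O(n)$-invariant measure on $S^{n-1}$, hence a multiple of $\sigma$. Finally $T^*TF(x)=\int d\gamma\int_\theta F(x+z)\,dz$.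

(b) With $\theta=O\theta_0$ we have $|P_\theta x|=|P_{\theta_0}O^{-1}x|$, so $\Theta_\rho(x)$ is the normalized measure of $\Sigma=\{\xi\in S^{n-1}:|P_{\theta_0}\xi|\le s\}$ with $s=\rho/|x|$. The cone $\{t\xi:0\le t\le1,\ \xi\in\Sigma\}$ has volume $\sigma(\Sigma)/n$ and lies in the product of the unit ball of $\theta_0$ with the ball of radius $s$ of $\theta_0^\perp$. So $\sigma(\Sigma)\le Cs^{n-k}$. The bound is in $L^{p'}$ because $(n-k)p'=n+m>n$.

(c) Let $H(x_1,\dots,x_j)=\Phi(\operatorname{span}x_i)\,e^{-\sum|x_i|^2}$ and let $c'=\int_{\theta^j}e^{-\sum|x_i|^2}\Delta^{n-j}$, which does not depend on $\theta$. By \eqref{eq:BPlin}, $\int H=cc'\int\Phi\,d\gamma_{j,n}$. Apply \eqref{eq:BPlin} to $H(Ax_1,\dots,Ax_j)$, whose integral is $|\det A|^{-j}\int H$. In the inner integral substitute $z_i=Ax_i\in A\theta$; then $dx=J_A^{-j}dz$ and $\Delta(x)=J_A^{-1}\Delta(z)$, so the inner integral is $c'\Phi(A\theta)J_A(\theta)^{-j-(n-j)}$.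
\end{proof}

\subsection{Affine invariance and the value at $f_*$}\label{sec:affine}
Part (c) of the lemma says how $\gamma$ transforms under $GL(n)$: with the weight $J_A^{-n}$. We now see that $N_f$ transforms with the weight $J_A^{1-q}$. The power $m=n/(q-1)$ is the one that matches the two, and this is the origin of the space $X_q$.

\begin{lemma}\label{lem:affine}
Let $A\in GL(n)$, $x_0\in\mathbb{R}^n$, $0\ne f\in L^p$ and $F(x)=f(A(x-x_0))$. Then
\begin{equation}\label{eq:Ntrans}
N_F(\theta)=J_A(\theta)^{1-q}|\det A|^{-1}N_f(A\theta),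
\end{equation}
and $\|TF\|_{X_q}/\|F\|_p=\|Tf\|_{X_q}/\|f\|_p$.
\end{lemma}

\begin{proof}
A translation of $F$ translates $TF(\theta,\cdot)$ in $\theta^\perp$ and does not change $N_F$, so let $x_0=0$. Substituting $z=Ay$,
\[
TF(\theta,w)=\int_\theta f(Aw+Ay)\,dy=J_A(\theta)^{-1}\,Tf(A\theta,P_{A\theta}Aw).
\]
With respect to the splittings $\theta\oplus\theta^\perp$ and $A\theta\oplus(A\theta)^\perp$ the map $A$ is block triangular with diagonal blocks $A|_\theta$ and $w\mapsto P_{A\theta}Aw$, so the second block has Jacobian $|\det A|/J_A(\theta)$. This gives \eqref{eq:Ntrans}. Raising it to the power $m$, using $(q-1)m=n$ and Lemma~\ref{lem:avg}(c), we get $\int N_F^m\,d\gamma=|\det A|^{-m-k}\int N_f^m\,d\gamma$. Thus $\|TF\|_{X_q}=|\det A|^{-(k+m)/(n+m)}\|Tf\|_{X_q}$, while $\|F\|_p=|\det A|^{-1/p}\|f\|_p$ and $\frac1p=\frac{k+m}{n+m}$.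
\end{proof}

Identity \eqref{eq:dualid} is another instance of Lemma~\ref{lem:avg}(c). Fix $x$ and let $A=(I+xx^{T})^{1/2}$, so $\det A=(1+|x|^2)^{1/2}$. For an orthonormal basis $(e_i)$ of $\theta^\perp$ the Gram matrix of $(Ae_i)$ is $\delta_{ij}+(x\cdot e_i)(x\cdot e_j)$, so $J_A(\theta^\perp)^2=1+|P_\theta x|^2$. Since $\theta\mapsto\theta^\perp$ sends $\gamma_{k,n}$ to $\gamma_{n-k,n}$, the lemma with $j=n-k$ and $\Phi=1$ is \eqref{eq:dualid}.

By \eqref{eq:beta} and \eqref{eq:exponents}, $\|f_*\|_p^p=\kappa_{n,m}$, and $N_{f_*}(\theta)=\kappa_{k,m}^q\int_{\theta^\perp}(1+|w|^2)^{-(n+m)/2}dw=\kappa_{k,m}^q\,\kappa_{n-k,k+m}$ for every $\theta$. Therefore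
\begin{equation}\label{eq:value}
\frac{\|Tf_*\|_{L^q(\mu)}}{\|f_*\|_p}=\frac{\|Tf_*\|_{X_q}}{\|f_*\|_p}=\kappa_{k,m}\,\kappa_{n-k,k+m}^{1/q}\,\kappa_{n,m}^{-1/p}=S_q .
\end{equation}
In the last step, the exponents of $\Gamma(\frac m2)$, $\Gamma(\frac{k+m}2)$ and $\Gamma(\frac{n+m}2)$ are $1-\frac1p=\frac{n-k}{n+m}$, $-1+\frac1q=-\frac n{n+m}$ and $\frac1p-\frac1q=\frac k{n+m}$, and the exponent of $\pi$ is $\frac k2+\frac{n-k}{2q}-\frac n{2p}=0$ by \eqref{eq:scaling}.

\subsection{Injectivity}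

\begin{lemma}\label{lem:inj}
If $F\in L^p(\mathbb{R}^n)$ and $TF=0$ $\mu$-a.e., then $F=0$ a.e.
\end{lemma}

\begin{proof}
The kernel $\mathcal K(x)=|x|^{k-n}$ is integrable on $B_1$ and, since $(n-k)p'>n$, lies in $L^{p'}$ outside $B_1$. So $\mathcal K*|F|\in L^p+L^\infty$, and by Lemma~\ref{lem:avg}(a) $\mathcal K*F=c\,T^*TF=0$ a.e. For a Schwartz function $\psi$, Fubini's theorem gives $\int F\,(\mathcal K*\psi)=\int(\mathcal K*F)\psi=0$. The Fourier transform of $\mathcal K*\psi$ is $c|\xi|^{-k}\hat\psi$. As $\hat\psi$ ranges over $C_c^\infty(\mathbb{R}^n\setminus\{0\})$, so does $|\xi|^{-k}\hat\psi$. Hence the tempered distribution $\hat F$ is supported at the origin, $F$ is a polynomial, and a polynomial in $L^p$, $p<\infty$, vanishes.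
\end{proof}

\section{The idea in the plane}\label{sec:model}

This section is motivation; nothing in it is used later.

\subsection*{Which perturbations to use}
A maximizer satisfies a second-order inequality for every perturbation $f(1+\varepsilon\varphi)$. To identify the maximizer we want perturbations for which this inequality has no slack at $f_*$. The affine symmetry provides them. For $x\in\mathbb{R}^n$ let
\[
\omega=(\omega_0,\omega')=\frac{(1,x)}{\sqrt{1+|x|^2}}\in S^n\subset\mathbb{R}\times\mathbb{R}^n .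
\]
An affine map $x\mapsto Ax+v$ acts on $(1,x)$ by the matrix $\mathcal A=\begin{pmatrix}1&0\\ v&A\end{pmatrix}$, and $f_*(Ax+v)=f_*(x)\,|\mathcal A\omega|^{-(k+m)}$. Along $A=I+\varepsilon B$, $v=\varepsilon\beta$ this is $f_*\,(1+\varepsilon\varphi+O(\varepsilon^2))$ with
\[
\varphi=-(k+m)\,\big(\omega'\cdot B\omega'+\omega_0\,\omega'\cdot\beta\big).
\]
The ratio $\|Tf\|_{X_q}/\|f\|_p$ is constant along this curve, and the $O(\varepsilon^2)$ term does not contribute at second order because $f_*$ is a critical point. So the second variation at $f_*$ vanishes in these directions. Together with the constants, these $\varphi$ span the same space as the entries of the matrix $\omega\otimes\omega=(\omega_i\omega_j)_{0\le i,j\le n}$. The plan is to test the second variation at an \emph{unknown} maximizer with the same functions.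

\subsection*{The case $n=2$, $k=1$, $q=3$}
Here $m=1$, $p=\frac32$, $X_3=L^3(\mu)$ and $f_*=(1+|x|^2)^{-1}$. Suppose that $f>0$ is a smooth maximizer with $\|f\|_{3/2}=1$, with enough decay for the computations below. Let $u=Tf$. Choose a random line $\pi$ with density proportional to $u^3$, then a random point $x\in\pi$ with density $f/u$. For bounded $\varphi$ let $\zeta=\mathbb{E}[\varphi\,|\,\pi]=T(\varphi f)/u$. Then $T(f(1+\varepsilon\varphi))=u(1+\varepsilon\zeta)$, and
\[
\tfrac13\log\mathbb{E}(1+\varepsilon\zeta)^3-\tfrac23\log\int f^{3/2}(1+\varepsilon\varphi)^{3/2}\,dx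
\]
is maximal at $\varepsilon=0$. The first order says that $\mathbb{E}\varphi=\int\varphi f^{3/2}$, so $x$ has law $f^{3/2}dx$. The second order says that $\mathbb{E}\zeta^2\le\frac14\mathbb{E}\varphi^2$ when $\mathbb{E}\varphi=0$: the line accounts for at most a quarter of the variance of $\varphi(x)$.

After an affine change of variables we may assume that $\mathbb{E}[\omega\otimes\omega]=\frac13I_3$ (Lemma~\ref{lem:isotropic}). Let $\mathcal M=\mathbb{E}[\omega\otimes\omega\,|\,\pi]$ and let $\|\cdot\|$ be the Hilbert--Schmidt norm. Summing the inequality over the nine entries of $\omega\otimes\omega-\frac13I_3$ gives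
\[
\mathbb{E}\|\mathcal M\|^2-\tfrac13\le\tfrac14\big(1-\tfrac13\big),\qquad\text{that is,}\qquad \mathbb{E}\|\mathcal M\|^2\le\tfrac12 .
\]
But for $x$ on a line, $\omega$ lies in a $2$-dimensional subspace of $\mathbb{R}^3$. So $\mathcal M$ has trace $1$ and rank at most $2$, and $\|\mathcal M\|^2\ge\frac12$. Hence for every line $\mathcal M$ is half the projection onto that subspace.

Parametrize the line as $s\nu+te$, $t\in\mathbb{R}$, with $e=(\cos\phi,\sin\phi)$, $\nu=(-\sin\phi,\cos\phi)$. The subspace has the orthonormal basis $(1,s\nu)/\sqrt{1+s^2}$, $(0,e)$, in which $\omega$ has coordinates $\omega_0\,(\sqrt{1+s^2},\,t)$. With $h=\omega_0^2f=f/(1+|x|^2)$, the vanishing of the off-diagonal entry and the equality of the diagonal entries read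
\[
\int t\,h(s\nu+te)\,dt=0,\qquad \int t^2h(s\nu+te)\,dt=(1+s^2)\int h(s\nu+te)\,dt .
\]
The first identity says that the centroid of $h$ on each line is the foot of the perpendicular from the origin. It forces $h$ to be radial: the angular derivative of $h$ at $s\nu+te$ is $\nabla h\cdot(t\nu-se)$, its integral over the line is $\partial_s\int t\,h\,dt-s\int\partial_th\,dt=0$, and $T$ is injective. Write $h=H(|x|^2)$, $U(\tau)=\int H(\tau+t^2)\,dt$ and $V(\tau)=\int t^2H(\tau+t^2)\,dt$. Integration by parts gives $V'=-\frac12U$, and the second identity is $V=(1+\tau)U$. So $V=C(1+\tau)^{-1/2}$ and $U=C(1+\tau)^{-3/2}$, which is a multiple of the transform of $(1+|x|^2)^{-2}$. By injectivity $f$ is a multiple of $f_*$.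

In general three things change. For $m>1$ the matrices $\mathbb{E}[\omega\otimes\omega]$ and $\mathcal M$ are not multiples of projections even for $f_*$, and a second term of the second variation, produced by the mixed norm, is needed to close the inequality. For $n>2$ the centroid condition controls directly only the rotations that mix $\theta$ with $\theta^\perp$. And $f$ is only known to be in $L^p$.

\section{Every maximizer is an affine image of $f_*$}\label{sec:rigid}

\begin{proposition}\label{prop:rigid}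
Let $1<q\le n+1$. Every nonnegative maximizer of $\|Tf\|_{X_q}/\|f\|_p$ has the form $C(1+|A(x-x_0)|^2)^{-(k+m)/2}$ with $C>0$, $A\in GL(n)$, $x_0\in\mathbb{R}^n$. In particular, if a maximizer exists, then $K_q=S_q$.
\end{proposition}

The last sentence follows from the first by Lemma~\ref{lem:affine} and \eqref{eq:value}.

\subsection{Isotropic position}
Under the probability density $f_*^p/\kappa_{n,m}$ we have $\mathbb{E}\omega_0^2=\kappa_{n,m+2}/\kappa_{n,m}=\frac m{n+m}$, and by rotational symmetry $\mathbb{E}[\omega\otimes\omega]$ is the matrix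
\[
\Lambda=\frac1{n+m}\operatorname{diag}(m,1,\dots,1).
\]
Any density can be brought to this position.

\begin{lemma}\label{lem:isotropic}
Let $f\ge0$, $\|f\|_p=1$. There is an invertible affine map $\Xi$ with Jacobian $J$ such that $F=J^{1/p}f\circ\Xi$ satisfies $\int\omega\otimes\omega\;F^p\,dx=\Lambda$.
\end{lemma}

The affine map is found as a best fit. The densities $f_*(Ax+v)^p\det A$ all have the same mass, and we maximize the mean of their logarithm under $f^p\,dx$. Up to a term that does not depend on $(A,v)$, this mean is $-L(\mathcal A)$ below.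

\begin{proof}
Let $\mathbb{P},\mathbb{E}$ refer to the law $f^pdx$. For $\mathcal A=\begin{pmatrix}1&0\\ v&A\end{pmatrix}$ with $\det A>0$ put
\[
L(\mathcal A)=(n+m)\,\mathbb{E}\log|\mathcal A\omega|-\log\det A .
\]
Let $\sigma_0\ge\dots\ge\sigma_n>0$ be the singular values of $\mathcal A$ and $\lambda_i=\log\sigma_i$. Since $\sigma_n\le|\mathcal A\omega|\le\sigma_0$, $L$ is finite and continuous. Since $\mathcal A^{T}e_0=e_0$, we have $\lambda_0\ge0\ge\lambda_n$.

\emph{The law of $\omega$ does not concentrate near great spheres:} $\sup_{|\xi|=1}\mathbb{P}(|\xi\cdot\omega|\le\delta)\to0$ as $\delta\to0$. Otherwise there are $\eta>0$, $\delta_j\to0$ and unit vectors $\xi_j\to\xi$ with $\mathbb{P}(|\xi_j\cdot\omega|\le\delta_j)\ge\eta$. On these events $|\xi\cdot\omega|\le\delta_j+|\xi-\xi_j|$, so $\mathbb{P}(\xi\cdot\omega=0)\ge\eta$. But $\{x:\xi_0+\xi'\cdot x=0\}$ is a hyperplane or empty, and has probability zero.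

\emph{$L$ attains its minimum.} Choose $\delta<1$ so that the supremum above is at most $\varepsilon=\frac1{2(n+m)}$. Let $\xi$ be a right singular vector of $\mathcal A$ for $\sigma_0$. Then $|\mathcal A\omega|\ge\sigma_0|\xi\cdot\omega|$, so $\log|\mathcal A\omega|\ge\lambda_0+\log\delta$ off an event of probability at most $\varepsilon$, and $\log|\mathcal A\omega|\ge\lambda_n$ always. Hence $\mathbb{E}\log|\mathcal A\omega|\ge(1-\varepsilon)\lambda_0+\varepsilon\lambda_n+\log\delta$. Since $\log\det A=\sum\lambda_i\le n\lambda_0+\lambda_n$,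
\[
L(\mathcal A)\ge(m-\tfrac12)\lambda_0+\tfrac12|\lambda_n|+(n+m)\log\delta .
\]
As $m>\frac12$, on a sublevel set of $L$ all singular values stay in a compact subset of $(0,\infty)$. So sublevel sets are compact and a minimizer $\mathcal A$ exists.

\emph{The minimizer gives the position.} Let $\tilde x=Ax+v$. Its law is $F^p\,dx$ with $F=(\det A)^{-1/p}f(A^{-1}(\cdot-v))$, and $\tilde\omega=\mathcal A\omega/|\mathcal A\omega|$. The functional $\tilde L$ of this law satisfies $\tilde L(\mathcal A')=L(\mathcal A'\mathcal A)-L(\mathcal A)$, so it is minimal at the identity. Differentiate $\tilde L$ along $A'=I+tB$, $v'=t\beta$ at $t=0$; the derivatives of the integrand are bounded, and we get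
\[
(n+m)\,\mathbb{E}\big[\tilde\omega'\cdot B\tilde\omega'+\tilde\omega_0\,\tilde\omega'\cdot\beta\big]=\operatorname{tr}B
\]
for all matrices $B$ and vectors $\beta$. So $\mathbb{E}[\tilde\omega'\otimes\tilde\omega']=\frac1{n+m}I_n$ and $\mathbb{E}[\tilde\omega_0\tilde\omega']=0$, and $\mathbb{E}\tilde\omega_0^2=1-\frac n{n+m}$.
\end{proof}

By Lemma~\ref{lem:affine}, $F$ is a maximizer if $f$ is. For the rest of this section $f\ge0$ is a maximizer with $\|f\|_p=1$ and $\int\omega\otimes\omega\,f^p\,dx=\Lambda$, and we show that $f$ is a multiple of $f_*$.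

\subsection{First and second variation}
Let $u=Tf$, $N=N_f$ and $Z=\int N^m\,d\gamma=K_q^r$. For every $\theta$, $\int u(\theta,w)\,dw=\int f>0$, so $N>0$; also $N<\infty$ and $u<\infty$ a.e. Let $\mathbb{P}$ be the law of a pair $(x,\theta)$ with density
\[
Z^{-1}N(\theta)^{m-1}u(\theta,P_\theta x)^{q-1}f(x)
\]
with respect to $dx\,d\gamma$, and let $w=P_\theta x$, $\pi=(\theta,w)$. Integrating over $y\in\theta$ and then over $w$ shows that $\theta$ has density $N^m/Z$; given $\theta$, $w$ has density $u^q/N$; and given $\pi$, $x$ has density $f/u$ on $\pi$. For a bounded function $\varphi(x)$ put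
\[
\zeta=\mathbb{E}[\varphi\,|\,\pi]=\frac{T(\varphi f)}u,\qquad \bar\zeta=\mathbb{E}[\varphi\,|\,\theta]=\mathbb{E}[\zeta\,|\,\theta].
\]

\begin{lemma}\label{lem:var}
Under $\mathbb{P}$, $x$ has law $f^p\,dx$. If $\varphi$ is bounded and $\mathbb{E}\varphi=0$, then
\begin{equation}\label{eq:second}
\frac nm\,\mathbb{E}\zeta^2+\frac{(m-1)(n+m)}m\,\mathbb{E}\bar\zeta^2\le\frac{n-k}{k+m}\,\mathbb{E}\varphi^2 .
\end{equation}
\end{lemma}

\begin{proof}
For small $|\varepsilon|$ let $f_\varepsilon=f(1+\varepsilon\varphi)\ge0$. Then $Tf_\varepsilon=u(1+\varepsilon\zeta)$ and $N_{f_\varepsilon}=N\,\mathbb{E}[(1+\varepsilon\zeta)^q|\theta]$, so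
\[
0\ge\log\frac{\|Tf_\varepsilon\|_{X_q}}{K_q\|f_\varepsilon\|_p}=\frac1{mq}\log\mathbb{E}\Big[\big(\mathbb{E}[(1+\varepsilon\zeta)^q|\theta]\big)^m\Big]-\frac1p\log\int f^p(1+\varepsilon\varphi)^p\,dx .
\]
Since $|\zeta|\le\|\varphi\|_\infty$, Taylor expansions hold with uniform remainders:
\[
\big(\mathbb{E}[(1+\varepsilon\zeta)^q|\theta]\big)^m=1+mq\,\varepsilon\bar\zeta+\varepsilon^2\Big(\frac{mq(q-1)}2\mathbb{E}[\zeta^2|\theta]+\frac{m(m-1)q^2}2\bar\zeta^2\Big)+O(\varepsilon^3).
\]
The term of order $\varepsilon$ in the logarithmic ratio is $\mathbb{E}\varphi-\int\varphi f^p$, and it must vanish for every bounded $\varphi$. If $\mathbb{E}\varphi=0$, the term of order $\varepsilon^2$ is $\frac12\big[(q-1)\mathbb{E}\zeta^2+(m-1)q\,\mathbb{E}\bar\zeta^2-(p-1)\mathbb{E}\varphi^2\big]$, and it must be nonpositive. Insert \eqref{eq:exponents}.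
\end{proof}

\subsection{The matrix inequality}

\begin{lemma}\label{lem:moments}
Let $h=f/(1+|x|^2)$. For $\mu$-a.e.\ $\pi=(\theta,w)$,
\begin{align}
\int_\pi(x\cdot e)\,h\,dx&=0\qquad\text{for all }e\in\theta,\label{eq:centroid}\\
\int_\pi|x-w|^2\,h\,dx&=\frac km\,(1+|w|^2)\int_\pi h\,dx .\label{eq:variance}
\end{align}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:var}, $\mathbb{E}[\omega\otimes\omega]=\Lambda$, so the $(n+1)^2$ entries $\varphi_{ij}$ of $\omega\otimes\omega-\Lambda$ are bounded with mean zero. We sum \eqref{eq:second} over them and bound the left side from below. Let $\|\cdot\|$ be the Hilbert--Schmidt norm; $\|\Lambda\|^2=\frac{n+m^2}{(n+m)^2}$. We use the following form of the Cauchy--Schwarz inequality: if $Y$ is a symmetric operator on an orthogonal sum $V_1\oplus\dots\oplus V_l$ and $\tau_i$ is the trace of its $i$-th diagonal block, then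
\begin{equation}\label{eq:block}
\|Y\|^2\ge\sum_i\frac{\tau_i^2}{\dim V_i},
\end{equation}
with equality only if the off-diagonal blocks vanish and the diagonal blocks are scalar.

\emph{Right side.} $\sum\mathbb{E}\varphi_{ij}^2=1-\|\Lambda\|^2=\frac{n(n+2m-1)}{(n+m)^2}$.

\emph{Terms in $\zeta$.} Let $\mathcal M=\mathbb{E}[\omega\otimes\omega\,|\,\pi]$. Since $\mathbb{E}\mathcal M=\Lambda$, $\sum\mathbb{E}\zeta_{ij}^2=\mathbb{E}\|\mathcal M\|^2-\|\Lambda\|^2$. For $x=w+y\in\pi$ we have $(1,x)=(1,w)+(0,y)$, so $\omega$ lies in the orthogonal sum $\mathbb{R}\hat e\oplus(0\times\theta)$, where $\hat e=(1,w)/\sqrt{1+|w|^2}$, and $\omega\cdot\hat e=\omega_0\sqrt{1+|w|^2}$. Put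
\[
\alpha=\alpha(\pi)=\langle\mathcal M\hat e,\hat e\rangle=(1+|w|^2)\,\mathbb{E}[\omega_0^2\,|\,\pi]=(1+|w|^2)\frac{Th(\pi)}{Tf(\pi)} .
\]
As $\operatorname{tr}\mathcal M=1$, the trace of $\mathcal M$ over $0\times\theta$ is $1-\alpha$. By \eqref{eq:block} and then Jensen's inequality, with $\bar\alpha=\mathbb{E}\alpha$,
\begin{equation}\label{eq:Mlower}
\mathbb{E}\|\mathcal M\|^2\ge\mathbb{E}\Big[\alpha^2+\frac{(1-\alpha)^2}k\Big]\ge\bar\alpha^2+\frac{(1-\bar\alpha)^2}k .
\end{equation}
For $f_*$ one has $\alpha=\kappa_{k,m+2}/\kappa_{k,m}=\frac m{k+m}$ on every plane, so we write $\bar\alpha=\frac m{k+m}+t$. Then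
\[
\bar\alpha^2+\frac{(1-\bar\alpha)^2}k=\frac{m^2+k}{(k+m)^2}+\frac{2(m-1)}{k+m}\,t+\frac{k+1}k\,t^2 .
\]
For $m=1$ the linear term is absent, as in Section~\ref{sec:model}. For $m>1$ it could be negative, and the terms in $\bar\zeta$ must compensate.

\emph{Terms in $\bar\zeta$.} Let $d_0,d_1,d_2$ be the traces of $Y=\mathbb{E}[\omega\otimes\omega\,|\,\theta]-\Lambda$ over $\mathbb{R}e_0$, $0\times\theta$ and $0\times\theta^\perp$. Then $d_0+d_1+d_2=0$, $\mathbb{E}d_0=0$, and $d_1=1-\mathbb{E}[\alpha|\theta]-\frac k{n+m}$. So $\mathbb{E}d_2=-\mathbb{E}d_1$ and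
\[
\mathbb{E}d_1=\frac k{k+m}-t-\frac k{n+m}=d_*-t,\qquad d_*=\frac{k(n-k)}{(k+m)(n+m)} .
\]
By \eqref{eq:block} and Jensen's inequality,
\[
\sum\mathbb{E}\bar\zeta_{ij}^2=\mathbb{E}\|Y\|^2\ge\mathbb{E}\Big[\frac{d_1^2}k+\frac{d_2^2}{n-k}\Big]\ge\frac{n}{k(n-k)}\,(d_*-t)^2 .
\]

\emph{Combination.} Here we use $m\ge1$: the coefficient of $\mathbb{E}\bar\zeta^2$ in \eqref{eq:second} is nonnegative, so the lower bound may be inserted. The left side of the summed inequality is at least
\[
\Psi(t)=\frac nm\Big[\frac{m^2+k}{(k+m)^2}-\frac{n+m^2}{(n+m)^2}+\frac{2(m-1)}{k+m}t+\frac{k+1}kt^2\Big]+\frac{(m-1)(n+m)\,n}{m\,k(n-k)}\,(d_*-t)^2 .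
\]
The linear terms cancel, because $\frac{(m-1)(n+m)n}{mk(n-k)}\cdot2d_*=\frac nm\cdot\frac{2(m-1)}{k+m}$. The constant term equals the right side of the summed inequality:
\[
\Psi(0)=\frac{n-k}{k+m}\cdot\frac{n(n+2m-1)}{(n+m)^2}.
\]
This is what the discussion in Section~\ref{sec:model} predicts. To verify it, multiply by $\frac mn(k+m)^2(n+m)^2$; the claim becomes
\[
(m^2+k)(n+m)^2-(n+m^2)(k+m)^2+(m-1)k(n-k)(n+m)=m(n-k)(n+2m-1)(k+m).
\]
Since $(n+m)^2-(k+m)^2=(n-k)(n+k+2m)$ and $k(n+m)^2-n(k+m)^2=(n-k)(kn-m^2)$, the first two terms add up to $(n-k)[m^2(n+k+2m)+kn-m^2]$. After division by $n-k$, both sides equal $m^2n+2m^2k+2m^3-m^2+mkn-mk$.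

The coefficient of $t^2$ in $\Psi$ is at least $\frac nm\cdot\frac{k+1}k>0$. So the summed inequality forces $t=0$ and equality throughout \eqref{eq:Mlower}. By strict convexity $\alpha=\frac m{k+m}$ almost surely, and by the equality case of \eqref{eq:block}, almost surely $\langle\mathcal M\hat e,(0,e)\rangle=0$ for all $e\in\theta$. Now $\langle\mathcal M\hat e,(0,e)\rangle=\sqrt{1+|w|^2}\,\mathbb{E}[\omega_0^2\,(x\cdot e)\,|\,\pi]$, which gives \eqref{eq:centroid}. And $(1+|w|^2)Th=\frac m{k+m}Tf$, combined with $Tf=(1+|w|^2)Th+\int_\pi|x-w|^2h$, gives \eqref{eq:variance}. These identities hold for almost every $\pi$ with respect to the law $Z^{-1}N^{m-1}u^q\,d\mu$, hence for $\mu$-a.e.\ $\pi$ with $u(\pi)>0$. If $u(\pi)=0$, then $h=0$ a.e.\ on $\pi$ and both identities are trivial.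
\end{proof}

\begin{remark}
For the norm of $L^q(\mu)$ the second variation has no term in $\bar\zeta$. When $m>1$ this term contributes the positive amount $\frac{(m-1)(n+m)n}{mk(n-k)}d_*^2$ to $\Psi(0)$, so without it the summed inequality has slack and identifies nothing; nor could we use Lemma~\ref{lem:isotropic}. Both facts make the passage to $X_q$ necessary for this argument.
\end{remark}

\subsection{The centroid condition forces radial symmetry}

\begin{lemma}\label{lem:radial}
Let $0\le f\in L^p$ and $h=f/(1+|x|^2)$. If \eqref{eq:centroid} holds for $\mu$-a.e.\ $\pi$, then $h$ is radial.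
\end{lemma}

We want to differentiate $h$ along rotations, and to use \eqref{eq:centroid} for every $\theta$ rather than almost every $\theta$. Averaging $h$ over rotations against a smooth weight $\chi$ achieves both; derivatives then fall on $\chi$. For fixed $\theta$, the centroid condition handles the rotations $B_{e\nu}$ with $e\in\theta$, $\nu\in\theta^\perp$, whereas injectivity of $T$ needs one rotation field that works for all $\theta$. The gap is closed by commutators.

\begin{proof}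
\emph{Averages.} Let $\bar h(x)=\int h(Ox)\,dO$, the mean of $h$ over the sphere through $x$, and let $\Omega$ be the union of the spheres about $0$ on which $\bar h<\infty$; its complement is null. For real $\chi\in C^\infty(SO(n))$ and $x\in\Omega$ let
\[
F_\chi(x)=\int_{SO(n)}\chi(O)\,h(Ox)\,dO .
\]
Then $|F_\chi|\le\|\chi\|_\infty\bar h$, so $F_\chi\in L^p$ and $F_\chi$ is bounded on each sphere in $\Omega$. For \emph{every} $\theta$ and $\rho$, the substitution $z=Ox$ and Lemma~\ref{lem:avg}(b) give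
\begin{equation}\label{eq:slab}
\int_{|P_\theta x|\le\rho}(1+|x|^2)\,\bar h(x)\,dx=\int dO\int_{|P_{O\theta}z|\le\rho}f(z)\,dz=\int f\,\Theta_\rho\,dz<\infty .
\end{equation}
In particular $TF_\chi(\theta,\cdot)$ is locally integrable on $\theta^\perp$ for every $\theta$. For $B$ in the Lie algebra $\mathfrak{so}(n)$ of skew matrices let $(R_B\chi)(O)=\frac d{dt}\big|_{t=0}\chi(Oe^{-tB})$. By invariance of Haar measure, $F_\chi(e^{tB}x)=\int\chi(Oe^{-tB})h(Ox)\,dO$, and differentiation under the integral gives, for $x\in\Omega$,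
\begin{equation}\label{eq:deriv}
\frac d{dt}F_\chi(e^{tB}x)=F_{R_B\chi}(e^{tB}x).
\end{equation}
Since $-R_B$ is the left-invariant vector field generated by $B$, we have $R_{[B,B']}=R_{B'}R_B-R_BR_{B'}$.

\emph{Step 1: the centroid condition for $F_\chi$.} Let $\theta$ be arbitrary, $e\in\theta$, and let $\psi$ be bounded with compact support on $\theta^\perp$. By \eqref{eq:slab} and Fubini's theorem, with $z=Ox$,
\[
\int\psi(P_\theta x)(x\cdot e)F_\chi(x)\,dx=\int\chi(O)\int_{(O\theta)^\perp}\psi(O^{-1}w)\Big(\int_{O\theta+w}(z\cdot Oe)\,h(z)\,dz\Big)dw\,dO=0 ,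
\]
because for a.e.\ $O$ the identity \eqref{eq:centroid} holds on $O\theta+w$ for a.e.\ $w$.

\emph{Step 2: mixed rotations.} For orthonormal $a,b$ let $B_{ab}=ab^{T}-ba^{T}$. Let $e\in\theta$, $\nu\in\theta^\perp$ be unit vectors, $B=B_{e\nu}$, $\psi\in C_c^\infty(\theta^\perp)$ and $\Psi(x)=\psi(P_\theta x)$. Since $P_\theta Bx=-(x\cdot e)\nu$, we have $\frac d{dt}\big|_0\Psi(e^{-tB}x)=(x\cdot e)(\partial_\nu\psi)(P_\theta x)$. On each sphere in $\Omega$, $\int\Psi(e^{-tB}x)F_\chi(x)\,d\sigma=\int\Psi(x)F_\chi(e^{tB}x)\,d\sigma$. Differentiate at $t=0$ using \eqref{eq:deriv} and integrate over the radius, which is allowed by \eqref{eq:slab}: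
\[
\int_{\theta^\perp}\psi\;TF_{R_B\chi}(\theta,\cdot)\,dw=\int\Psi\,F_{R_B\chi}\,dx=\int(x\cdot e)(\partial_\nu\psi)(P_\theta x)F_\chi\,dx=0
\]
by Step 1. Hence $TF_{R_B\chi}(\theta,\cdot)=0$ a.e.\ on $\theta^\perp$.

\emph{Step 3: all rotations.} Fix $\theta$ and let $\mathfrak h$ be the linear space of $B\in\mathfrak{so}(n)$ such that $TF_{R_B\chi}(\theta,\cdot)=0$ a.e.\ for all $\chi$. If $B,B'\in\mathfrak h$, then $R_{[B,B']}\chi=R_{B'}(R_B\chi)-R_B(R_{B'}\chi)$, and each term has the form $R_{B''}\chi''$ with $B''\in\mathfrak h$ and $\chi''$ smooth; so $[B,B']\in\mathfrak h$. For orthonormal $e,e'\in\theta$ and $\nu,\nu'\in\theta^\perp$ we have $B_{e\nu}B_{e\nu'}=-\nu\nu'^{T}$ and $B_{e\nu}B_{e'\nu}=-ee'^{T}$, so $[B_{e\nu},B_{e\nu'}]=-B_{\nu\nu'}$ and $[B_{e\nu},B_{e'\nu}]=-B_{ee'}$. The matrices $B_{e\nu},B_{\nu\nu'},B_{ee'}$ span $\mathfrak{so}(n)$, so $\mathfrak h=\mathfrak{so}(n)$ for every $\theta$. By Lemma~\ref{lem:inj}, $F_{R_B\chi}=0$ a.e.\ for all $B$ and $\chi$.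

\emph{Step 4.} By \eqref{eq:deriv}, $F_\chi(e^Bx)-F_\chi(x)=\int_0^1F_{R_B\chi}(e^{tB}x)\,dt$, which vanishes for a.e.\ $x$ by Fubini's theorem. Every element of $SO(n)$ is an exponential, so $F_\chi\circ O=F_\chi$ a.e.\ for each $O$. Let $\chi\ge0$, $\int\chi=1$, have support shrinking to the identity. Then $\|F_\chi-h\|_p\le\sup_{O\in\operatorname{supp}\chi}\|h\circ O-h\|_p\to0$, so $h\circ O=h$ a.e.\ for each $O$. Averaging over $O$ gives $h=\bar h$ a.e.
\end{proof}

\subsection{The radial equation}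

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
By Lemmas~\ref{lem:moments} and \ref{lem:radial}, $h=H(|x|^2)$. With $s=|w|^2$ and $c_k=\frac12\sigma(S^{k-1})$, polar coordinates on $\pi$ give
\[
\int_\pi h=U(s):=c_k\int_s^\infty H(v)(v-s)^{k/2-1}dv,\qquad \int_\pi|x-w|^2h=V(s):=c_k\int_s^\infty H(v)(v-s)^{k/2}dv .
\]
Since $V(|w|^2)\le Tf(\pi)<\infty$ a.e.\ and $V$ is nonincreasing, $V(s)<\infty$ for all $s>0$. As $(v-s)^{k/2}=\frac k2\int_s^v(v-\tau)^{k/2-1}d\tau$, Tonelli's theorem gives $V(s)=\frac k2\int_s^\infty U$. So $V$ is locally absolutely continuous with $V'=-\frac k2U$ a.e. By \eqref{eq:variance}, $V=\frac km(1+s)U$ a.e., so $V'=-\frac m2\frac V{1+s}$ a.e.\ and $(1+s)^{m/2}V$ is constant. Hence $Th=U=C(1+|w|^2)^{-(m+2)/2}$. By \eqref{eq:beta} this is the transform of a multiple of $(1+|x|^2)^{-(k+m+2)/2}\in L^p$, and Lemma~\ref{lem:inj} shows that $h$ equals this multiple. So $f$ is a positive multiple of $f_*$. Undoing the affine normalization gives the proposition.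
\end{proof}

\section{Existence of maximizers for $q<n+1$}\label{sec:exist}

\begin{proposition}\label{prop:exist}
If $1<q<n+1$, then $\|Tf\|_{X_q}/\|f\|_p$ has a nonnegative maximizer.
\end{proposition}

In this section $1<q<n+1$, $X=X_q$ and $K=K_q$. The symmetry that drove Section~\ref{sec:rigid} is now the obstacle: affine images of a maximizing sequence form a maximizing sequence, which may tend weakly to zero. We must show that a function with large ratio has, after an affine change of variables, a definite amount of mass in a ball of definite size. We first reduce to indicator functions (Lemma~\ref{lem:level}) and then find the affine map (Lemma~\ref{lem:ellipsoid}).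

\subsection{Selection of a level set}

\begin{lemma}\label{lem:level}
If $f\ge0$, $\|f\|_p=1$ and $\|Tf\|_X\ge K/2$, then for some $l\in\mathbb{Z}$ the set $E=\{2^l\le f<2^{l+1}\}$ satisfies $2^l|E|^{1/p}\ge c$ and $\|T1_E\|_X\ge c|E|^{1/p}$.
\end{lemma}

Because $q>p$, many small pieces contribute little, provided that they act almost independently. Level sets of very different measure do so, since $T$ is bounded for exponents on both sides of $q$; this is one of the two places where $q<n+1$ is used.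

\begin{proof}
Let $E_l=\{2^l\le f<2^{l+1}\}$; only indices with $|E_l|>0$ are considered. Put
\[
a_l=2^l|E_l|^{1/p},\qquad \beta_l=\|T1_{E_l}\|_X|E_l|^{-1/p},\qquad u_l=T(f1_{E_l}).
\]
Then $\sum a_l^p\le1$, $\beta_l\le K$, $\|u_l\|_X\le2a_l\beta_l$ and $Tf=\sum u_l$ a.e. Let $M=\sup_la_l\beta_l$. It suffices to show $M\ge c$, since $a_l\le1$ and $\beta_l\le K$.

\emph{Pair estimate.} Choose $1<q_-<q<q_+\le n+1$ with $\frac1q=\frac12(\frac1{q_-}+\frac1{q_+})$, and let $p_\pm,r_\pm$ be the corresponding exponents. By \eqref{eq:affexp}, $\frac1p$ and $\frac1r$ are also midpoints, and $2\eta:=\frac1{p_-}-\frac1p=\frac1p-\frac1{p_+}>0$. By Lemma~\ref{lem:bounded}, $\|u_l\|_{X_{q_-}}\le Ca_l|E_l|^{2\eta}$ and $\|u_{l'}\|_{X_{q_+}}\le Ca_{l'}|E_{l'}|^{-2\eta}$, so by H\"older's inequality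
\begin{equation}\label{eq:pair}
\|(u_lu_{l'})^{1/2}\|_X\le C(a_la_{l'})^{1/2}\big(|E_l|/|E_{l'}|\big)^\eta .
\end{equation}

\emph{Multilinear expansion.} Let $J\ge\max(2,q)$ be an integer. Expanding $(\sum u_l)^J$ and using subadditivity of $s\mapsto s^{q/J}$, we get $(\sum u_l)^q\le\sum_{\vec l\in\mathbb{Z}^J}\prod_iu_{l_i}^{q/J}$. Since $\|g\|_X^q=\|\int|g|^qdw\|_{L^m_\theta}$ with $m\ge1$, Minkowski's inequality gives $\|Tf\|_X^q\le\sum_{\vec l}\|\prod_iu_{l_i}^{1/J}\|_X^q$. By H\"older's inequality $\|\prod u_{l_i}^{1/J}\|_X\le2\prod(a_{l_i}\beta_{l_i})^{1/J}$. Alternatively, group two factors with the smallest and the largest $|E_{l_i}|$, use \eqref{eq:pair} for them with weight $2/J$, and $\beta\le K$ for the others; this gives the bound $C\varrho^{2\eta/J}\prod a_{l_i}^{1/J}$ with $\varrho=\varrho(\vec l)=\min_{i,j}|E_{l_i}|/|E_{l_j}|$. The geometric mean of the two bounds yields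
\[
\|Tf\|_X^q\le C\sum_{\vec l}\varrho(\vec l)^{\delta}\prod_i\big(a_{l_i}\beta_{l_i}^{1/2}\big)^{q/J},\qquad \delta=\eta q/J .
\]
Let $\epsilon=\min(q/2,q-p)>0$. Then $a_l^q\beta_l^{q/2}=(a_l\beta_l)^\epsilon a_l^{q-\epsilon}\beta_l^{q/2-\epsilon}\le CM^\epsilon a_l^p$.

\emph{Summation.} Put $l$ in class $i$ if $2^i\le|E_l|<2^{i+1}$. In class $i$ we have $2^{l+i/p}\le a_l\le2\cdot2^{l+i/p}$ and $a_l\le1$, so a nonempty class has a largest element $l(i)$. With $A_i=a_{l(i)}$, summing a geometric series gives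
\[
B_i:=\sum_{l\in\text{class }i}\big(a_l\beta_l^{1/2}\big)^{q/J}\le CM^{\epsilon/J}\sum_{l\le l(i)}2^{(l+i/p)p/J}\le CM^{\epsilon/J}A_i^{p/J},
\]
and $B_i=A_i=0$ for empty classes. If $l_1,\dots,l_J$ lie in classes $i_1,\dots,i_J$, then $\varrho\le2\cdot2^{-D}$ with $D=\max_{b,b'}|i_b-i_{b'}|\ge\frac1{J-1}\sum_{b\ne a}|i_a-i_b|$ for each $a$. Using $\prod_aB_{i_a}\le\frac1J\sum_aB_{i_a}^J$,
\[
\|Tf\|_X^q\le C\sum_{\vec i\in\mathbb{Z}^J}2^{-\delta D}\prod_aB_{i_a}\le\frac CJ\sum_a\sum_{i_a}B_{i_a}^J\prod_{b\ne a}\sum_{i_b}2^{-\delta|i_a-i_b|/(J-1)}\le C\sum_iB_i^J .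
\]
Thus $(K/2)^q\le CM^\epsilon\sum_iA_i^p\le CM^\epsilon$.
\end{proof}

\subsection{Sets with large transform meet an ellipsoid}

\begin{lemma}\label{lem:ellipsoid}
Let $c_0>0$. There are $R,c'>0$, depending only on $n,k,q,c_0$, with the following property. If $|E|=1$ and $\|T1_E\|_X\ge c_0$, then $|AE\cap B(y,R)|\ge c'$ for some $y\in\mathbb{R}^n$ and some linear map $A$ with $|\det A|=1$.
\end{lemma}

The shape of $E$ modulo translations is recorded by
\[
g(z)=|E\cap(E+z)|,\qquad \ell(\xi)=\int_{\mathbb{R}}g(t\xi)\,dt\quad(\xi\in S^{n-1}).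
\]
The function $g$ is continuous and even, $0\le g\le1=g(0)$ and $\int g=1$. If $E=A^{-1}B$ with $B$ a ball and $|\det A|=1$, then $g_E(z)=g_B(Az)$ and $\ell(\xi)=c/|A\xi|$, so the points $\ell(\xi)\xi$ trace out a dilate of $\partial E$. For general $E$ we show that the star body with radial function $\ell$ has volume bounded below (Steps 1 and 2), that a fixed portion of it lies in a parallelepiped of bounded volume (Steps 3 and 4), and that the map $A$ which rounds the parallelepiped has the required property (Step 5).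

\begin{proof}
Constants may depend on $c_0$.

\emph{Step 1: reduction to $q=2$.} For $1\le s\le n+1$ let $\mathcal N_s=\|T1_E\|_{L^{ns'}_\theta L^s_w}$. Then $\mathcal N_1=1$, $\mathcal N_{n+1}\le C$, $\mathcal N_q\ge c_0$, and by H\"older's inequality and \eqref{eq:affexp}, $\log\mathcal N_s$ is a convex function of $1/s$. If $2<q<n+1$, then $\mathcal N_q\le\mathcal N_2^\vartheta\mathcal N_{n+1}^{1-\vartheta}$, and if $1<q<2$, then $\mathcal N_q\le\mathcal N_2^\vartheta\mathcal N_1^{1-\vartheta}$, with $\vartheta>0$ in both cases (at $q=n+1$ we would have $\vartheta=0$). So $\mathcal N_2\ge c$. Since $\int_{\theta^\perp}(T1_E)^2dw=\int_{\mathbb{R}^n}\int_\theta1_E(x)1_E(x-z)\,dz\,dx=\int_\theta g$, this reads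
\begin{equation}\label{eq:q2}
\int_{G_{k,n}}\Big(\int_\theta g\Big)^nd\gamma\ge c .
\end{equation}

\emph{Step 2: reduction to lines.} We claim that $\int_{S^{n-1}}\ell^n\,d\sigma\ge c$. For $k=1$ this is \eqref{eq:q2}. Let $k\ge2$ and $G(\xi)=\int_0^\infty g(t\xi)t^{k-1}dt$, so that $\int_\theta g=\int_{S(\theta)}G\,d\sigma$. The function $G$ is even, and finite a.e.\ because $G(\xi)\le\frac1k+\int_0^\infty g(t\xi)t^{n-1}dt$. Integration over great spheres $S(\theta)$ becomes, under central projection to the hyperplane $\{1\}\times\mathbb{R}^{n-1}$, the transform $T_{k-1,n-1}$, for which the endpoint bound is available. For $\pi'=(\theta',w')\in M_{k-1,n-1}$ let $\theta(\pi')=\operatorname{span}(\{1\}\times\pi')\in G_{k,n}$. We first show that for $\Phi\ge0$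
\begin{equation}\label{eq:gnomonic}
\int\Phi\,d\gamma_{k,n}=c\int_{M_{k-1,n-1}}\Phi(\theta(\pi'))\,(1+|w'|^2)^{-n/2}\,d\mu_{k-1,n-1}(\pi').
\end{equation}
Let $I=\int_{(\mathbb{R}^n)^k}\Phi(\operatorname{span}x_i)e^{-\sum|x_i|^2}dx$. By \eqref{eq:BPlin}, $I=c\int\Phi\,d\gamma$. Substituting $x_i=t_i(1,z_i)$, $dx_i=|t_i|^{n-1}dt_i\,dz_i$, and integrating in $t_i$ gives $I=c\int_{(\mathbb{R}^{n-1})^k}\Phi\prod(1+|z_i|^2)^{-n/2}dz$. Apply \eqref{eq:BPaff} with $d=n-1$, $j=k-1$, so that the weight is $\Delta^{n-k}$; write $z_i=w'+y_i$ and $y_i=\lambda y_i'$ with $\lambda=\sqrt{1+|w'|^2}$. The inner integral becomes a constant times $\lambda$ to the power $k(k-1)+(k-1)(n-k)-kn=-n$; the constant is finite because $I<\infty$ for $\Phi=1$. This proves \eqref{eq:gnomonic}.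

If $\Pi$ is a hyperplane at distance $\lambda$ from the origin in a $d$-dimensional space, the map $P\mapsto P/|P|$ from $\Pi$ onto a hemisphere has Jacobian $\lambda|P|^{-d}$. Let $F(z)=(1+|z|^2)^{-k/2}G\big((1,z)/\sqrt{1+|z|^2}\big)$. Applying this to $\{1\}\times\pi'\subset\theta(\pi')$, with $d=k$ and $\lambda=\sqrt{1+|w'|^2}$, gives $\int_{S(\theta(\pi'))}G=2\lambda\,T_{k-1,n-1}F(\pi')$. Applying it to $\{1\}\times\mathbb{R}^{n-1}\subset\mathbb{R}^n$ gives $\|F\|_{n/k}^{n/k}=\frac12\int_{S^{n-1}}G^{n/k}d\sigma$. By \eqref{eq:q2}, \eqref{eq:gnomonic} and the endpoint bound $L^{n/k}\to L^n$ for $T_{k-1,n-1}$,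
\[
c\le\int\Big(\int_{S(\theta)}G\Big)^nd\gamma=C\int(T_{k-1,n-1}F)^n\,d\mu_{k-1,n-1}\le C\Big(\int_{S^{n-1}}G^{n/k}d\sigma\Big)^k .
\]
So $\rho=(kG)^{1/k}>0$ satisfies $\int\rho^nd\sigma\ge c$. It remains to compare $\rho$ with $\ell$; the danger is that $G(\xi)$ is made up by large $t$, and $\int g=1$ excludes this for most $\xi$. Let $\Omega=\{\xi:\int_0^\infty g(t\xi)t^{n-1}dt\le L\rho(\xi)^n\}$. Then $\int_{\Omega^c}\rho^n\le L^{-1}\int g=L^{-1}$, so $\int_\Omega\rho^n\ge c$ for a large constant $L$. For $\xi\in\Omega$ with $\rho<\infty$ and a large constant $R_1$,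
\[
\int_{R_1\rho}^\infty g(t\xi)\,t^{k-1}dt\le(R_1\rho)^{k-n}L\rho^n\le\frac{\rho^k}{2k}=\frac G2 ,
\]
so $\ell(\xi)\ge(R_1\rho)^{1-k}\int_0^{R_1\rho}g(t\xi)\,t^{k-1}dt\ge(R_1\rho)^{1-k}\frac{\rho^k}{2k}=c\rho$. The claim follows.

\emph{Step 3: a thin cylinder in each good direction.} For $\xi\in S^{n-1}$ and $w\in\xi^\perp$ let $v_\xi(w)$ be the length of $E\cap(w+\mathbb{R}\xi)$. Then $\int v_\xi=1$ and $\int v_\xi^2=\ell(\xi)$, and the endpoint bound for $T_{1,n}$ gives $\int_{S^{n-1}}\int v_\xi^{n+1}dw\,d\sigma\le C$. Under the probability measure $v_\xi\,dw$ the mean of $v_\xi$ is $\ell(\xi)$, so $\ell^n\le\int v_\xi^{n+1}$ by Jensen's inequality, and $\int\ell^nd\sigma\le C$. Let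
\[
\mathcal G=\Big\{\xi:\ell(\xi)<\infty,\ \int v_\xi^{n+1}dw\le L'\ell(\xi)^n\Big\},\qquad Z=\int_{\mathcal G}\ell^n\,d\sigma .
\]
The directions outside $\mathcal G$ contribute at most $C/L'$ to $\int\ell^n$, so $c\le Z\le C$ for a large constant $L'$. For $\xi\in\mathcal G$ the second moment of $v_\xi$ under $v_\xi\,dw$ is at most $(L'\ell^n)^{2/n}=C\ell^2$. The Paley--Zygmund inequality $\mathbb{P}(Y\ge\frac12\mathbb{E}Y)\ge\frac14(\mathbb{E}Y)^2/\mathbb{E}Y^2$ for $Y\ge0$ shows that $W_\xi=\{v_\xi\ge\ell(\xi)/2\}$ satisfies $\int_{W_\xi}v_\xi\ge c$. Thus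
\[
|W_\xi|\le\frac2{\ell(\xi)},\qquad |E_\xi|\ge c,\qquad\text{where } E_\xi=E\cap(W_\xi+\mathbb{R}\xi).
\]

\emph{Step 4: the parallelepiped.} A set of positive measure cannot lie in $n$ thin cylinders with very transversal axes. This is the Loomis--Whitney inequality: if $\mathcal B'\subset W_i'+\mathbb{R}e_i$ with $W_i'\subset e_i^\perp$ for $i=1,\dots,n$, then $|\mathcal B'|^{n-1}\le\prod|W_i'|$. We need it for independent unit vectors $\xi_1,\dots,\xi_n$ and $\mathcal B\subset W_i+\mathbb{R}\xi_i$, $W_i\subset\xi_i^\perp$. Let $\Delta=|\det(\xi_1,\dots,\xi_n)|$ and $U\xi_i=e_i$, so $|\det U|=1/\Delta$. Then $U\mathcal B\subset W_i'+\mathbb{R}e_i$, where $W_i'$ is the projection of $UW_i$ to $e_i^\perp$. The image of $W_i+[0,1]\xi_i$ under $U$ has fibers of length $1$ over $W_i'$, so $|W_i'|=|W_i|/\Delta$. Hence $(|\mathcal B|/\Delta)^{n-1}\le\Delta^{-n}\prod|W_i|$, that is,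
\begin{equation}\label{eq:LW}
\Delta\,|\mathcal B|^{n-1}\le\prod_i|W_i| .
\end{equation}
Let $d\nu=Z^{-1}\ell^n1_{\mathcal G}\,d\sigma$, let $\xi_0,\dots,\xi_n$ be independent with law $\nu$, and let $V_i=\ell(\xi_i)\xi_i$. Almost surely any $n$ of them are linearly independent. By Jensen's inequality on $E$,
\[
\mathbb{E}\Big|\bigcap_iE_{\xi_i}\Big|=\int_E\nu\{\xi:x\in E_\xi\}^{n+1}dx\ge\Big(\int|E_\xi|\,d\nu\Big)^{n+1}\ge2c_1 .
\]
As the intersection has measure at most $1$, it has measure at least $c_1$ with probability at least $c_1$. On this event, \eqref{eq:LW} with $\mathcal B=\bigcap E_{\xi_i}$ shows that each of the $n+1$ determinants formed by $n$ of the vectors $V_0,\dots,V_n$ is at most $2^nc_1^{1-n}$ in absolute value. The event is symmetric in the $\xi_i$, so with probability at least $c_1/(n+1)$ it holds and moreover $|\det(V_1,\dots,V_n)|$ is the largest of these determinants. In that case Cramer's rule gives $V_0\in Q:=\{\sum_{i=1}^nt_iV_i:|t_i|\le1\}$. By Fubini's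 theorem we can fix $V_1,\dots,V_n$ with $0<|\det(V_1,\dots,V_n)|\le C$ and $\nu(\mathcal G_Q)\ge c$, where $\mathcal G_Q=\{\xi\in\mathcal G:\ell(\xi)\xi\in Q\}$. Define $A$ by $AV_i=\lambda e_i$ with $\lambda^n=|\det(V_1,\dots,V_n)|$. Then $|\det A|=1$ and $|Az|\le\lambda\sqrt n\le C_2$ on $Q$.

\emph{Step 5: energy.} The kernel $|z|^{1-n}$ cancels the Jacobian of polar coordinates and so reproduces $\ell$:
\[
\iint_{AE\times AE}|x-y|^{1-n}dx\,dy=\int g(z)|Az|^{1-n}dz=\frac12\int_{S^{n-1}}\ell(\xi)|A\xi|^{1-n}d\sigma .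
\]
On $\mathcal G_Q$ we have $|A\xi|\le C_2/\ell(\xi)$, so the integrand is at least $C_2^{1-n}\ell^n$, and the energy is at least $\frac12C_2^{1-n}Z\nu(\mathcal G_Q)\ge c_3$. As $|AE|=1$, there is $y$ with $\int_{AE}|x-y|^{1-n}dx\ge c_3$. Choose $R$ and $\delta$ with $R^{1-n}\le c_3/2$ and $\sigma(S^{n-1})\delta\le c_3/4$; these bound the contributions of $|x-y|>R$ and of $|x-y|<\delta$. The remaining part is at least $c_3/4$ and at most $\delta^{1-n}|AE\cap B(y,R)|$.
\end{proof}

\subsection{Compactness}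

\begin{proof}[Proof of Proposition~\ref{prop:exist}]
Let $f_j\ge0$, $\|f_j\|_p=1$, $\|Tf_j\|_X\to K$; we may assume $\|Tf_j\|_X\ge K/2$.

\emph{Normalization.} Let $E$ and $l$ be given by Lemma~\ref{lem:level} for $f_j$, and let $\lambda^n=|E|$. The function $\lambda^{n/p}f_j(\lambda\,\cdot)$ is at least $2^l|E|^{1/p}\ge c$ on $E'=\lambda^{-1}E$, and $|E'|=1$, $\|T1_{E'}\|_X\ge c$ by Lemma~\ref{lem:affine}. Take $A,y$ from Lemma~\ref{lem:ellipsoid} for $E'$ and compose with $x\mapsto A^{-1}(x+y)$. By Lemma~\ref{lem:affine} the new functions form a maximizing sequence, still denoted $f_j$, and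
\begin{equation}\label{eq:mass}
\int_{B_R}f_j\,dx\ge c
\end{equation}
with $R,c$ independent of $j$.

A weak limit of $f_j$ is now nonzero, but to split norms we need pointwise convergence. We get it from an approximate Euler--Lagrange equation: $f_j^{p-1}$ is close to $T^*$ of a bounded sequence, and $T^*$ is locally compact.

\emph{Approximate Euler--Lagrange equation.} Let $u_j=Tf_j$, $N_j=N_{f_j}$, $X'=L^{r'}_\theta L^{q'}_w$ and $D_j=\|u_j\|_X^{1-r}N_j^{m-1}u_j^{q-1}$. We have $\|N_j^{m-1}u_j^{q-1}\|_{L^{q'}_w}=N_j^{m-1/q}=N_j^{(r-1)/q}$ and $\frac{r-1}qr'=m$, so $\|D_j\|_{X'}=1$; also $\int D_ju_j\,d\mu=\|u_j\|_X$. By duality $\|T^*D\|_{p'}\le K\|D\|_{X'}$, so $\eta_j=K^{-1}T^*D_j$ satisfies $\|\eta_j\|_{p'}\le1$ and $\int\eta_jf_j\to1$. Also $\|f_j^{p-1}\|_{p'}=1=\int f_j^{p-1}f_j$. Testing against $f_j$ gives $\|\frac12(\eta_j+f_j^{p-1})\|_{p'}\to1$. The space $L^{p'}$, $1<p'<\infty$, is uniformly convex: two sequences in the unit ball whose midpoints have norm tending to $1$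 have difference tending to $0$. So $\|\eta_j-f_j^{p-1}\|_{p'}\to0$.

\emph{$T:L^\infty(B_\rho)\to X$ is compact.} Let $\phi_i$ be bounded in $L^\infty(B_\rho)$; after passing to a subsequence, $\phi_i\rightharpoonup\phi$ weakly in $L^2(B_\rho)$, with $\phi\in L^\infty(B_\rho)$. By Lemma~\ref{lem:avg}(a), $\|T\psi\|_{L^2(\mu)}^2=c\iint\psi(x)\psi(y)|x-y|^{k-n}dx\,dy$. The kernel defines a compact operator on $L^2(B_\rho)$: its truncation to $|x-y|>\delta$ is bounded, hence Hilbert--Schmidt, and the rest has norm at most $\int_{|z|\le\delta}|z|^{k-n}dz\to0$. So $T(\phi_i-\phi)\to0$ in $L^2(\mu)$ and, along a subsequence, a.e. These functions are uniformly bounded and supported in $\{|w|\le\rho\}$, so they tend to $0$ in $X$ by dominated convergence.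

\emph{Pointwise convergence.} Pass to a subsequence with $D_j\rightharpoonup D$ weakly in $X'$. With $\phi_j=1_{B_\rho}\operatorname{sgn}T^*(D_j-D)$ we have $\|T^*(D_j-D)\|_{L^1(B_\rho)}=\int(D_j-D)\,T\phi_j\,d\mu$. Every subsequence has a further one along which $T\phi_j$ converges in $X$, and along it the integral tends to $0$. So $\eta_j\to\eta:=K^{-1}T^*D$ in $L^1(B_\rho)$ for every $\rho$. Along a subsequence $f_j^{p-1}\to\eta$ a.e., so $f_j\to f:=\eta^{1/(p-1)}$ a.e. By Fatou's lemma $\|f\|_p\le1$. A sequence bounded in $L^p$, $p>1$, is uniformly integrable on $B_\rho$, so $f_j\to f$ in $L^1(B_\rho)$ by Vitali's theorem, and $f\ne0$ by \eqref{eq:mass}.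

Let $g_j=f_j-f$, $u=Tf$ and $v_j=Tg_j=u_j-u$. For all $\tau,\rho>0$,
\[
\int_{|w|\le\tau}|v_j|\,d\mu\le\int|g_j|\,\Theta_\tau\,dx\le\|g_j\|_{L^1(B_\rho)}+2\|\Theta_\tau\|_{L^{p'}(|x|>\rho)} .
\]
By Lemma~\ref{lem:avg}(b) the last term tends to $0$ as $\rho\to\infty$. So $v_j\to0$ in $L^1(\{|w|\le\tau\})$ for every $\tau$, and $\mu$-a.e.\ along a subsequence.

\emph{No loss of mass.} The Brezis--Lieb lemma states that if $f_j\to f$ a.e.\ and $f_j$ is bounded in $L^p$, then $\|f_j\|_p^p-\|f_j-f\|_p^p\to\|f\|_p^p$. So $\|g_j\|_p^p\to1-\tau_0$ with $\tau_0=\|f\|_p^p\in(0,1]$. We need a one-sided analog in $X$. Let $\varepsilon>0$ and $G_j=\big(u_j^q-u^q-(1+\varepsilon)|v_j|^q\big)_+$. Then $G_j\to0$ a.e., and $G_j\le C_\varepsilon u^q$ because $(s+t)^q\le(1+\varepsilon)s^q+C_\varepsilon t^q$ for $s,t\ge0$. Dominated convergence, first in $w$ and then in $L^m_\theta$ with majorant $C_\varepsilon N_f$, gives $\|\int G_j\,dw\|_{L^m_\theta}\to0$. Integrate $u_j^q\le u^q+(1+\varepsilon)|v_j|^q+G_j$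 in $w$ and apply Minkowski's inequality in $L^m_\theta$:
\[
\|u_j\|_X^q\le\|Tf\|_X^q+(1+\varepsilon)K^q\|g_j\|_p^q+o(1).
\]
Letting $j\to\infty$ and then $\varepsilon\to0$,
\[
K^q\le\|Tf\|_X^q+K^q(1-\tau_0)^{q/p}\le K^q\big[\tau_0^{q/p}+(1-\tau_0)^{q/p}\big].
\]
Since $q/p>1$, the bracket is less than $1$ for $0<\tau_0<1$. So $\tau_0=1$ and $\|Tf\|_X=K$.
\end{proof}

\section{End of the proofs}\label{sec:end}

\subsection{The inequalities}
For $q<n+1$, Propositions~\ref{prop:rigid} and \ref{prop:exist} give $K_q=S_q$. For the endpoint, let $f\ge0$ be bounded with compact support and let $q\uparrow n+1$ in $\|Tf\|_{L^q(\mu)}\le\|Tf\|_{X_q}\le S_q\|f\|_{p(q)}$. The function $Tf$ is bounded and supported in a set $\{|w|\le\rho\}$ of finite measure, and $S_q$, $p(q)$ are continuous in $q$. Dominated convergence gives $\|Tf\|_{L^{n+1}(\mu)}\le S_{n+1}\|f\|_{(n+1)/(k+1)}$, and monotone convergence extends this to all $f\ge0$. With \eqref{eq:value} we get $K_{n+1}=S_{n+1}$. This proves the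 inequality of Theorem~\ref{thm:mixed}.

By \eqref{eq:compare}, for $1<q\le n+1$ and $f\in L^p$,
\begin{equation}\label{eq:chain}
\|Tf\|_{L^q(\mu)}\le\|Tf\|_{X_q}\le S_q\|f\|_p ,
\end{equation}
and by \eqref{eq:value} equality holds for $f_*$. So $\|T\|_{p,q}=S_q$ and $f_*$ is extremal. The ratio $\|Tf\|_{L^q(\mu)}/\|f\|_p$ is invariant under translations, under dilations by \eqref{eq:scaling}, and under multiplication by nonzero constants, and $(a+b|x-x_0|^2)^{-(k+m)/2}=a^{-(k+m)/2}f_*\big(\sqrt{b/a}\,(x-x_0)\big)$. Hence all functions $C(a+b|x-x_0|^2)^{-(k+m)/2}$ are extremal, which proves the conjecture.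

\subsection{Equality cases}
The functions $Cf_*(A(x-x_0))$ give equality in Theorem~\ref{thm:mixed} by Lemma~\ref{lem:affine}. Conversely, let $f\ne0$ give equality. Since $|Tf|\le T|f|$ and $\|T|f|\|_{X_q}\le S_q\|f\|_p$, the function $|f|$ is a maximizer, and $|Tf|=T|f|$ a.e.\ because the two have the same finite norm. By Proposition~\ref{prop:rigid}, $|f|=Cf_*(A(x-x_0))>0$ a.e. So for a.e.\ $\pi$ the sign of $f$ is a.e.\ constant on $\pi$. By Lemma~\ref{lem:avg}(a), for $\Phi\ge0$,
\[
\int d\mu(\pi)\int_{\pi\times\pi}\Phi(x,y)\,dx\,dy=\int_{\mathbb{R}^n}dx\int d\gamma\int_\theta\Phi(x,x+z)\,dz=c\iint\Phi(x,y)|x-y|^{k-n}dx\,dy .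
\]
Taking for $\Phi$ the indicator of $\{\operatorname{sgn}f(x)\ne\operatorname{sgn}f(y)\}$, the left side is zero, so the sign of $f$ is a.e.\ constant on $\mathbb{R}^n$. This proves the equality statement of Theorem~\ref{thm:mixed}, and that of Theorem~\ref{thm:Lq} for $q=n+1$, where the two norms coincide.

Let $q<n+1$ and let $f$ be extremal for $\|T\|_{p,q}$. Then equality holds throughout \eqref{eq:chain}. So $f=Cf_*(A(x-x_0))$, and $(\int N_f\,d\gamma)^m=\int N_f^m\,d\gamma$ with $m>1$, which forces $N_f$ to be a.e.\ constant. By \eqref{eq:Ntrans}, $N_f$ is a constant multiple of $J_A^{1-q}$, and $J_A$ is continuous, so $J_A$ is constant on $G_{k,n}$. On the span of $k$ right singular vectors of $A$, $J_A$ is the product of the corresponding singular values. Given indices $i\neq j$, choose $k-1$ further indices, which is possible as $k\le n-1$, and compare the product containing $i$ with the one containing $j$: all singular values are equal. So $|A(x-x_0)|=\lambda|x-x_0|$ for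 some $\lambda>0$. This completes the proof of Theorem~\ref{thm:Lq}.

\subsection{Optimality of the exponent $r$}
Let $r<R\le\infty$ and $f=f_*\circ A$. By \eqref{eq:Ntrans} and $\frac{q-1}q=\frac nr$,
\[
\|Tf\|_{L^R_\theta L^q_w}=\|N_f^{1/q}\|_{L^R(\gamma)}=c\,|\det A|^{-1/q}\,\|J_A^{-n/r}\|_{L^R(\gamma)},\qquad \|f\|_p=c\,|\det A|^{-1/p}.
\]
Let $\theta_0=\mathbb{R}^k\times\{0\}$, $0<\varepsilon\le1$, and let $A$ be multiplication by $\varepsilon$ on $\theta_0$ and the identity on $\theta_0^\perp$, so $\det A=\varepsilon^k$. If $\theta$ is the graph of a linear map $Y:\theta_0\to\theta_0^\perp$ with $\|Y\|\le\varepsilon$, then $|A(x+Yx)|\le2\varepsilon|x|\le2\varepsilon|x+Yx|$, so $J_A(\theta)\le(2\varepsilon)^k$. These $\theta$ have measure at least $c\,\varepsilon^{k(n-k)}$. Indeed, let $Z_1$, $Z_2$ be independent standard Gaussian matrices of sizes $k\times k$ and $(n-k)\times k$. The column span of the matrix with blocks $Z_1,Z_2$ has an $O(n)$-invariant law, hence law $\gamma$;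 it is the graph of $Z_2Z_1^{-1}$; and the event $\|Z_1^{-1}\|\le1$, $\|Z_2\|\le\varepsilon$ has probability at least $c\,\varepsilon^{k(n-k)}$. Therefore $\|Tf\|_{L^RL^q}/\|f\|_p\ge c\,\varepsilon^{\beta}$ with
\[
\beta=-\frac kq-\frac{kn}r+\frac{k(n-k)}R+\frac kp=k(n-k)\Big(\frac1R-\frac1r\Big)<0 ,
\]
since $-\frac1q-\frac nr+\frac1p=\frac{-m-n+k+m}{n+m}=-\frac{n-k}r$. The ratio is unbounded as $\varepsilon\to0$, and the proof of Theorem~\ref{thm:mixed} is complete.

\begin{remark}
The last computation uses only $m>0$, and so it also explains the restriction $q\le n+1$. If $q>n+1$ and $p$ is given by \eqref{eq:scaling}, then $m=n/(q-1)<1$ and $r=mq<q$, and the choice $R=q$ shows that $T$ is not bounded from $L^p(\mathbb{R}^n)$ to $L^q(\mu)$.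
\end{remark}

\begin{thebibliography}{9}

\bibitem{conj}
\emph{Some conjectures about $L^{p}$ norms of $k$-plane transforms},
\texttt{https://typeset.io/pdf/\allowbreak some-conjectures-\allowbreak aboutl-p-norms-\allowbreak of-k-plane-\allowbreak transforms-\allowbreak 330c6lvdoa.pdf}

\bibitem{SW}
Schneider and Weil, \emph{Stochastic and Integral Geometry}, \S 7.2.

\end{thebibliography}
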